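# Star-shaped Kakeya regions: a star that beats Schoenberg's number

## 1. Reversing a needle, star-shaped sets, and area in polar form

Throughout, the plane is identified with $\mathbb C$, and a *needle* is a closed line segment of fixed length.

**Definition (Kakeya region).** A region $R$ in the plane is a *Kakeya region* if, inside $R$, a line segment of unit length can be *reversed*: maneuvered continuously, without leaving $R$, so that it reaches its original position but rotated through $180^\circ$.

Two examples. The disc of diameter $1$ is a Kakeya region, since a diameter can be turned about the center; its area is $\pi/4=0.785\dots$. The equilateral triangle $ABC$ of height $1$ is another. Its side is $2/\sqrt3>1$, and the circular sector of radius $1$ and angle $60^\circ$ at each vertex lies in the triangle, because the opposite side is at distance $1$. Put $A=0$, $B=2/\sqrt3$, $C$ above the real axis, and start with the needle on $AB$, tail at $A$, direction $0^\circ$. Turn about $A$ to direction $60^\circ$, so that the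 needle lies on $AC$. Slide until the tip is at $C$, and turn about $C$ until the needle lies on $CB$, with direction $120^\circ$. Slide until the tail is at $B$, and turn about $B$ until the needle lies on $BA$, with direction $180^\circ$. Slide along $BA$ to the original place. The area is $1/\sqrt3=0.577\dots$.

**Definition (star-shaped).** A region $R$ is *star-shaped* if there is a point $O\in R$ such that for every $P\in R$ the segment $OP$ lies in $R$.

Every convex set is star-shaped about each of its points, so both examples above are star-shaped. For a positive continuous $2\pi$-periodic function $g$, the set $\{re^{i\alpha}:0\le r\le g(\alpha)\}$ is star-shaped about $0$, and its area is $\frac12\int_0^{2\pi}g^2\,d\alpha$. A closed annulus with positive inner radius is not star-shaped: for any $O$ in it, let $P$ be the point on the opposite side of the center; then $OP$ contains the center.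

**Definition (star with $N$ spikes and profile $\rho$).** Let $\rho\ge0$ be continuous, even and $1$-periodic, let $N\ge1$ and $\varepsilon=2\pi/N$. The associated star is $\{re^{i\alpha}:0\le r\le\rho(\alpha/\varepsilon)\}$. The variable $y=\alpha/\varepsilon$ is the *unrolled angle*; spikes are centered at integer values of $y$ if $\rho$ is largest at $0$.

Substituting $\alpha=\varepsilon y$, the area is $\frac12\,\varepsilon\int_0^N\rho(y)^2dy=\frac12\varepsilon N\int_0^1\rho^2dy=\pi\int_0^1\rho^2\,dy$, *independently of $N$*. We compute such integrals by the layer-cake formula $\int_0^1\rho^2\,dy=\int_0^\infty 2\sigma\,|\{y\in[0,1):\rho(y)\ge\sigma\}|\,d\sigma$. For example, take $\rho(y)=1-2|y|$ on $[-\frac12,\frac12]$. Then $|\{\rho\ge\sigma\}|=1-\sigma$ for $0<\sigma\le1$, so $\int_0^1\rho^2=\int_0^12\sigma(1-\sigma)d\sigma=\frac13$, and the star has area $\pi/3$ for every $N$.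

**Definition (the constant $K_s$).**
$$K_s=\inf\{\operatorname{area}(R): R\ \text{a star-shaped Kakeya region}\}.$$

By the triangle, $K_s\le 1/\sqrt3$.

## 2. Schoenberg's number and two theorems on $K_s$

It is known (Bloom, Schoenberg and Cunningham) that
$$0.0290888208\ldots=\frac{\pi}{108}\le K_s\le\frac{5-2\sqrt2}{24}\,\pi=0.2842582246\ldots$$
Schoenberg conjectured that $K_s$ equals this upper bound. The problem, as posed in "Mathematical Constants" (http://lib.ysu.am/disciplines_bk/8d6a1692e567ede24330d574ac30044b.pdf), is to prove or disprove the conjecture. In plain words: how little area suffices for a star-shaped room in which a needle can be turned around, and is Schoenberg's number the answer? It is not.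

**Theorem 1.** $\displaystyle K_s\le\frac{5-2\sqrt2}{24}\,\pi-2\cdot10^{-5}$. In particular $K_s<\frac{5-2\sqrt2}{24}\,\pi$, and the conjecture is false.

**Theorem 2.** $K_s\ge\pi/40=0.0785\ldots$

Theorem 2 is a supplement that improves the bound $\pi/108$. Together, $\frac{\pi}{40}\le K_s\le\frac{5-2\sqrt2}{24}\pi-2\cdot10^{-5}$. We do not determine $K_s$, and the constants are not optimized. Sections 3–7 prove Theorem 1, Section 8 proves Theorem 2.

Numbers used throughout:
$$\kappa=\sqrt2-1=0.41421356\ldots,\quad \lambda=\tfrac{\kappa}{2}=0.20710678\ldots,\quad \kappa^2=3-2\sqrt2=1-2\kappa,$$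
$$h=1-4\lambda=\kappa^2,\qquad \ell=2-2\kappa=2\sqrt2\,\kappa,\qquad \ell^2=8\kappa^2 .$$

## 3. Why the needle's line must miss the center

The most natural motion turns the needle so that its line always passes through $O=0$, perhaps sliding along that line. This cannot beat the disc. Indeed, suppose a star-shaped set $\{re^{i\alpha}:0\le r\le r(\alpha)\}$ contains, for every $\alpha$, a unit segment lying on the line through $0$ in direction $\alpha$. Then $r(\alpha)+r(\alpha+\pi)\ge1$, hence $r(\alpha)^2+r(\alpha+\pi)^2\ge\frac12$, and the area is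
$$\tfrac12\int_0^{\pi}\big(r(\alpha)^2+r(\alpha+\pi)^2\big)d\alpha\ge\tfrac12\cdot\pi\cdot\tfrac12=\frac{\pi}{4}.$$

So the line has to miss the center. We use a star with many thin spikes ($N$ odd and large, $\varepsilon=2\pi/N$) and let the line miss $0$ by a small signed distance $\varepsilon q$. Let the needle have direction $\varepsilon x$, where $x$ plays the role of time. Its points are $e^{i\varepsilon x}(\sigma+i\varepsilon q(x))$. For $\sigma>0$ such a point has modulus about $\sigma$ and polar angle about $\varepsilon x+\varepsilon q/\sigma$, so its unrolled angle is about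
$$y=x+\frac{q(x)}{\sigma}.$$
An offset that is negligible as a distance therefore moves the point by a fixed fraction of a spike. For $\sigma=-\tau<0$ the point is $e^{i(\varepsilon x+\pi)}(\tau-i\varepsilon q)$, and $\pi=\varepsilon N/2$ with $N$ odd, so modulo $1$ its unrolled angle is about $x+\frac12-\frac{q(x)}{\tau}$. The back half is half a spike out of phase with the front half: when one end points into a spike, the other points between two spikes.

To see what the star must look like, describe the spike at $y=0$ at radius $\sigma=1-4s$ by $|y|\le Z(s)/\sigma$. In the variable $w=\sigma y$ the spike is $|w|\le Z(s)$, and the needle becomes the *straight line* $w=\sigma x+q(x)$. So the question of whether the needle fits becomes one about straight lines between the two curves $w=\pm Z(s)$. The next section makes this exact. It carries three functions: $z$ changes the wall, $Z=2s^2+z$; $m$ changes the line; and $e$ says how far the needle sticks into a spike.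

## 4. A criterion: walls $z$, lines $m$, ends $e$

**Proposition 3.** Suppose:

* **(a)** $z:[0,\lambda]\to\mathbb R$ is continuous with $z(0)=z(\lambda)=0$, and with $Z(s)=2s^2+z(s)$ the function $Z(s)/(1-4s)$ is strictly increasing on $[0,\lambda]$.
* **(b)** $m:[0,\frac12]\to\mathbb R$ is continuous, $m(0)=0$, $m(\frac12-t)=m(t)$, and $m(t)\le2(s-t)^2+z(s)$ for all $s\in[0,\lambda]$, $t\in[0,\frac12]$.
* **(c)** $e:[0,\frac12]\to[0,\lambda]$ is continuous, $e(t)+e(\frac12-t)=\lambda$, and $\Phi_t(s)+m(t)+z(s)\ge0$ whenever $e(t)\le s\le\lambda$, where $\Phi_t(s)=2(s+t)^2-4t^2$.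

Then
$$K_s\le\frac{\pi}{\ell^2}\Big(\kappa^4+16\int_0^\lambda Z(s)\,ds\Big)=\frac{5-2\sqrt2}{24}\,\pi+\frac{2\pi}{\kappa^2}\int_0^\lambda z(s)\,ds.\tag{1}$$

The equality of the two bounds is arithmetic. We have $\kappa^4=17-12\sqrt2$ and $\kappa^3=5\sqrt2-7$, so
$$\kappa^4+16\int_0^\lambda2s^2\,ds=\kappa^4+\tfrac{32}{3}\lambda^3=\kappa^4+\tfrac43\kappa^3=\frac{23-16\sqrt2}{3}.$$
Divide by $\ell^2=8(3-2\sqrt2)$, that is, multiply by $\frac{3+2\sqrt2}{8}$. The result is $\frac{(23-16\sqrt2)(3+2\sqrt2)}{24}=\frac{69-64+(46-48)\sqrt2}{24}=\frac{5-2\sqrt2}{24}$. Also $16/\ell^2=2/\kappa^2$.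

**Step 1: the profile.** This step builds the star from $Z$ and computes its area. At $s=0$ the function $Z(s)/(1-4s)$ is $0$; at $s=\lambda$ it is $2\lambda^2/h=(\kappa^2/2)/\kappa^2=\frac12$. By (a) it is an increasing bijection $[0,\lambda]\to[0,\frac12]$, so
$$\rho(y)=1-4s\quad\text{for } y=\frac{Z(s)}{1-4s}\in[0,\tfrac12]$$
defines a continuous function on $[0,\frac12]$ that decreases from $1$ to $h$. Extend it to an even, $1$-periodic function $\rho:\mathbb R\to[h,1]$. For $s\in[0,\lambda]$ and $\sigma=1-4s$,
$$|y|\le\frac{Z(s)}{\sigma}\ \Longrightarrow\ \rho(y)\ge\sigma.\tag{2}$$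
For $h<\sigma\le1$ the set $\{\rho\ge\sigma\}$ has measure $2Z(s)/\sigma$ per period; for $\sigma\le h$ it is everything. By the layer-cake formula and $d\sigma=-4\,ds$,
$$\int_0^1\rho^2\,dy=h^2+\int_h^12\sigma\cdot\frac{2Z}{\sigma}\,d\sigma=\kappa^4+16\int_0^\lambda Z(s)\,ds.\tag{3}$$

**Step 2: the lines and the ends.** This step defines the offset $q$ and the lengths $F,B$ of the front and back parts. The front uses the offset at time $x$; the back is governed by the same line half a period later, so we need $q(x+\frac12)=-q(x)$. Let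
$$Q(t)=t-2t^2+m(t),\qquad 0\le t\le\tfrac12.$$
Then $Q(0)=0$, and $Q(\frac12-t)=\frac12-t-2(\frac14-t+t^2)+m(t)=t-2t^2+m(t)=Q(t)$, so $Q(\frac12)=0$ too. Hence there is a continuous odd $1$-periodic $q$ with $q(-t)=Q(t)$ and $q(t)=-Q(t)$ for $t\in[0,\frac12]$. For such $t$ we have $q(\frac12-t)=-Q(\frac12-t)=-Q(t)=-q(-t)$ and $q(t+\frac12)=q(t-\frac12)=Q(\frac12-t)=Q(t)=-q(t)$, so $q(x+\frac12)=-q(x)$ for all $x$.

Let $F$ be the even $1$-periodic function with $F(t)=1-4e(t)$ on $[0,\frac12]$, and $B(x)=F(x+\frac12)$. Both are continuous with values in $[h,1]$. For $x=\pm t$, evenness and periodicity give $B(x)=F(\frac12-t)=1-4e(\frac12-t)$, hence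
$$F(x)+B(x)=2-4\lambda=\ell .$$

**Step 3: the needle fits, to leading order.** We prove:

*Claim.* If $h\le\sigma\le F(x)$, then $\rho\big(x+\frac{q(x)}{\sigma}\big)\ge\sigma$. If $h\le\sigma\le B(x)$, then $\rho\big(x+\frac12-\frac{q(x)}\sigma\big)\ge\sigma$.

Replacing $x$ by $-x$ changes $x+q(x)/\sigma$ into its negative and does not change $F$; $\rho$ is even; everything is $1$-periodic. So for the first statement we may take $x=-t$ with $t\in[0,\frac12]$. Write $\sigma=1-4s$; then $h\le\sigma\le F(x)$ means $e(t)\le s\le\lambda$. Now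
$$\sigma\Big(x+\frac{q(x)}{\sigma}\Big)=-t(1-4s)+t-2t^2+m(t)=4ts-2t^2+m(t).\tag{4}$$
By (b), $m(t)\le2s^2-4st+2t^2+z(s)$, so (4) is at most $2s^2+z(s)=Z(s)$. By (c), $2s^2+4st-2t^2+m(t)+z(s)\ge0$, so (4) is at least $-Z(s)$. Thus $|x+q/\sigma|\le Z(s)/\sigma$, and (2) applies. The second statement is the first at $x+\frac12$, because $F(x+\frac12)=B(x)$ and $q(x+\frac12)=-q(x)$.

**Step 4: the motion reverses the needle.** Let $N$ be odd, $\varepsilon=2\pi/N$, and for $0\le x\le N/2$
$$S_x=\{e^{i\varepsilon x}(\sigma+i\varepsilon q(x)):-B(x)\le\sigma\le F(x)\}.$$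
This is a segment of length $\ell$ depending continuously on $x$; its direction turns from $0$ to $\varepsilon N/2=\pi$. At $x=0$ it is $[-B(0),F(0)]$ on the real axis, front end $F(0)$. At $x=N/2$, since $N$ is odd, $q(N/2)=q(\frac12)=0$, $F(N/2)=F(\frac12)=B(0)$ and $B(N/2)=F(\frac{N+1}2)=F(0)$. With $e^{i\pi}=-1$ we get the same segment with front end $-B(0)$. The needle is reversed.

**Step 5: an honest region containing the motion.** Here we absorb the errors in "about". Let $\bar q=\max|q|$ and
$$\delta_N=\max\Big(\frac{\varepsilon^2\bar q^3}{3h^3},\ \frac{\varepsilon^2\bar q^2}{2h},\ \varepsilon\bar q\Big)\to0 .$$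
Take a point of $S_x$ with $\sigma\ge h$. Its polar angle is $\varepsilon x+\arctan(\varepsilon q/\sigma)$. Since $|\arctan v-v|\le|v|^3/3$, this is $\varepsilon y$ with $|y-(x+q/\sigma)|\le\varepsilon^2\bar q^3/(3h^3)\le\delta_N$. Its modulus is $\sqrt{\sigma^2+\varepsilon^2q^2}\le\sigma+\varepsilon^2q^2/(2\sigma)\le\sigma+\delta_N$. For a point with $\sigma=-\tau$, $\tau\ge h$, write it as $e^{i(\varepsilon x+\pi)}(\tau-i\varepsilon q)$. Since $\pi=\varepsilon N/2$ with $N$ odd, its polar angle is $\varepsilon y$ with $y$ within $\delta_N$, modulo $1$, of $x+\frac12-q/\tau$, and its modulus is at most $\tau+\delta_N$. A point with $|\sigma|<h$ has modulus at most $h+\varepsilon\bar q\le h+\delta_N$, and $\rho\ge h$ everywhere. By the Claim, every $S_x$ lies in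
$$R_N=\{re^{i\alpha}:0\le r\le g_N(\alpha)\},\qquad g_N(\alpha)=\delta_N+\max_{|y'-\alpha/\varepsilon|\le\delta_N}\rho(y').$$
The function $g_N$ is continuous and at least $h>0$. It is $2\pi$-periodic, because adding $2\pi$ to $\alpha$ adds the integer $N$ to $\alpha/\varepsilon$. So $R_N$ is star-shaped about $0$. With $\alpha=\varepsilon y$, and by uniform continuity of $\rho$,
$$\operatorname{area}(R_N)=\pi\int_0^1\Big(\delta_N+\max_{|y'-y|\le\delta_N}\rho(y')\Big)^2dy\ \longrightarrow\ \pi\int_0^1\rho^2\,dy.$$
Scaling by $1/\ell$ makes the needle a unit segment and divides areas by $\ell^2$. With (3), this proves (1). $\blacksquare$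

## 5. The parabolic star, by hand

The simplest admissible choice is $z=m=0$. Condition (a) holds since $2s^2/(1-4s)$ increases; (b) reads $0\le2(s-t)^2$. For (c) use the factorization
$$\Phi_t(s)=2(s+t)^2-4t^2=2(s-\kappa t)\big(s+(1+\sqrt2)t\big),\tag{5}$$
which shows $\Phi_t(s)\ge0$ for $s\ge\kappa t$. With $e(t)=\kappa t$ we have $e(t)+e(\frac12-t)=\kappa/2=\lambda$, so (c) holds. By (1) the bound is exactly $\frac{5-2\sqrt2}{24}\pi$.

In the picture of Section 3, the needle is the line $w=4ts-2t^2=2s^2-2(s-t)^2$. It is tangent to the upper wall $w=2s^2$ at $s=t$, and it crosses the lower wall $w=-2s^2$ at $s=\kappa t$. The needle must end there, so its front has length $1-4\kappa t$. At $t=0$ the front reaches the tip ($F=1$) and the back just fills the core ($B=h$); at $t=\frac12$ the roles are exchanged. The value of $\lambda$ is the one for which neighboring spikes meet at radius $1-4\lambda$: the equation $2\lambda^2/(1-4\lambda)=\frac12$ is $4\lambda^2+4\lambda=1$.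

By (1), Theorem 1 now needs an admissible triple $(z,m,e)$ with $\int_0^\lambda z<0$: spikes that are thinner on balance.

## 6. Where the wall can be pushed in, and at what price

**Changing only the wall.** Keep $m=0$ and try to make $z$ negative somewhere. Condition (b) at $s=t\in[0,\lambda]$ reads
$$m(t)\le z(t)\qquad(0\le t\le\lambda),\tag{6}$$
so $m=0$ forces $z\ge0$. This attempt stops at once: every point of the upper wall is a point of tangency of some needle line, so the wall cannot move in unless the lines move too.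

**Changing wall and lines, ends fixed.** Now let $m$ vary and keep $e(t)=\kappa t$. Since $\Phi_t(\kappa t)=0$, condition (c) at $s=\kappa t$ reads
$$m(t)+z(\kappa t)\ge0\qquad(0\le t\le\tfrac12).\tag{7}$$
Where can $z(s)$ be negative?

If $s\le\kappa\lambda$, put $t=s/\kappa\le\lambda$. Then $z(t)\ge m(t)\ge-z(s)$ by (6) and (7). If $s\ge\lambda-\kappa\lambda$, put $t=(\lambda-s)/\kappa\in[0,\lambda]$. Then $\kappa(\frac12-t)=s$, so $z(t)\ge m(t)=m(\frac12-t)\ge-z(s)$. In both cases a dent on an interval of length $L$ is paid for by a bulge at least as high on an interval of length $L/\kappa>2.4\,L$. That is a loss.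

There remains the window $\kappa\lambda<s<\lambda-\kappa\lambda$, that is $0.0857\ldots<s<0.1213\ldots$. For such $s$ the time $t=s/\kappa$ lies in $(\lambda,\frac12-\lambda)$. There (6) does not apply, because the point of tangency $s=t$ lies beyond the spike, and so does the one for $\frac12-t$. When $z=0$, condition (b) allows $m(t)=2(t-\lambda)^2>0$ for $\lambda\le t\le\frac14$. So a shallow dent in the window does not have to be paid for at $t=s/\kappa$.

A dent in the window does have other consequences. For $t$ in the window, (6) forces $m(t)\le z(t)<0$. Write $\mu=-m(t)$. Then (7) at $t$ and at $\frac12-t$ asks for two bulges: $z(\kappa t)\ge\mu$ and $z(\lambda-\kappa t)\ge\mu$. Each sits on an interval $\kappa$ times as long as the dent, so the price per unit of gain is about $2\kappa=0.83$, not counting ramps and widening. That leaves little room.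

**Moving the ends as well.** The price drops if the needle is shifted along its own line. Put $e(t)=\kappa t-\tau$ and $e(\frac12-t)=\kappa(\frac12-t)+\tau$, which keeps $e(t)+e(\frac12-t)=\lambda$. By (5), since $\kappa+1+\sqrt2=2\sqrt2$,
$$\Phi_t(\kappa t-\tau)=-2\tau(2\sqrt2\,t-\tau),\qquad \Phi_{\frac12-t}\big(\kappa(\tfrac12-t)+\tau\big)=2\tau\big(2\sqrt2(\tfrac12-t)+\tau\big).\tag{8}$$
To first order in $\tau$ the two bulges must now have heights $\mu+4\sqrt2\,t\tau$ and $\mu-4\sqrt2(\frac12-t)\tau$. Their sum is $2\mu-4\sqrt2(\frac12-2t)\tau$, which decreases in $\tau$ for $t<\frac14$. So we increase $\tau$ until the second bulge disappears: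
$$\tau=\frac{\mu}{4\sqrt2(\frac12-t)},\qquad\text{one bulge of height}\quad \mu+\frac{\mu t}{\frac12-t}=\frac{\mu}{1-2t}.$$
For $t\le0.12575$ the price per unit is then about $\kappa/(1-2t)\le0.4143/0.7485<0.56$. This leaves room for the two effects neglected so far. First, (b) must hold for all $s$, not only $s=t$, so $m$ is negative on an interval somewhat longer than the dent. Second, near the ends of the window the dent is limited by the allowed positive $m$, which at $s=\kappa t$ equals $\frac2{\kappa^2}(s-\kappa\lambda)^2$ or its mirror image.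

## 7. An explicit perturbation with $\int z<0$

Let $\delta=1.2\cdot10^{-4}$ and $C=1.61\cdot10^{-4}$. We use
$$0.0857864<\kappa\lambda=\tfrac32-\sqrt2<0.0857865,\qquad 0.1213203<\lambda-\kappa\lambda=\tfrac32\sqrt2-2<0.1213204.$$

**The wall $z$.** $z$ is piecewise linear on $[0,\lambda]$ with nodes $(s,z(s))$
$$(0,0),\ (.0331,0),\ (.0335,C),\ (.0522,C),\ (.0532,0),\ (.0874,0),\ (.0890,-\delta),\ (.1180,-\delta),\ (.1196,0),\ (\lambda,0).$$
The slopes on the four ramps are $.4025$, $-.161$, $-.075$, $+.075$. Thus there is a bulge of height $C$ and, inside the window, a dent of depth $\delta$.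

**The lines $m$.** With $D(t)=\operatorname{dist}(t,[.089,.118])$,
$$m(t)=\min(0,2D(t)^2-\delta)\ \ (0\le t\le\lambda),\qquad m(t)=2(t-\lambda)^2\ \ (\lambda\le t\le\tfrac14),\qquad m(\tfrac12-t)=m(t).$$
Since $\sqrt{\delta/2}<.00775$, on $[0,\frac14]$ the function $m$ is negative only inside $(.08125,.12575)$. So both formulas give $0$ at $t=\lambda$, $m$ is continuous, and $m(0)=0$.

**The ends $e$.** For $0\le t\le\frac14$,
$$\tau(t)=\frac{\max(0,-m(t))}{4\sqrt2(\frac12-t)},\qquad e(t)=\kappa t-\tau(t),\qquad e(\tfrac12-t)=\kappa(\tfrac12-t)+\tau(t).$$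
Where $\tau\ne0$ we have $t\in(.08125,.12575)$, hence $\tau\le\delta/(4\sqrt2\cdot.37425)<5.7\cdot10^{-5}$. Since $\tau(\frac14)=0$, $e$ is well defined and continuous. For $t\in(.08125,.12575)$ we have $\kappa t-\tau>.03365-.00006>0$ and $\kappa(\frac12-t)+\tau<.1735+.0001<\lambda$; elsewhere $e(t)=\kappa t$. So $e$ takes values in $[0,\lambda]$, and $e(t)+e(\frac12-t)=\kappa/2=\lambda$.

**Step 1: condition (a).** We show that the new spikes still narrow toward the tip. First, $Z\ge0$: where $z<0$ we have $s>.0874$ and $2s^2>.015>\delta$. Next, $Z'=4s+z'>0$ for almost every $s>0$. The negative slopes of $z$ are $-.161$ on $[.0522,.0532]$, where $4s\ge.2088$, and $-.075$ on $[.0874,.089]$, where $4s\ge.3496$. So $Z$ is strictly increasing. For $s<s'$ we get $\frac{Z(s')}{1-4s'}\ge\frac{Z(s')}{1-4s}>\frac{Z(s)}{1-4s}$.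

**Step 2: condition (b).** We check $m(t)\le2(s-t)^2+z(s)$ in three ranges of $t$.

*Range $t\in[0,\lambda]$.* Here $m(t)\le0$ and $m(t)\le2D^2-\delta$ with $D=D(t)$. If $z(s)\ge0$ there is nothing to prove. Otherwise $s\in(.0874,.1196)$; put $r=\operatorname{dist}(s,[.089,.118])<.0016$. Then $z(s)=-\delta+.075\,r$, and $|s-t|\ge D-r$ because distance to a set is $1$-Lipschitz.

 - If $D\le r$, then $2D\le.0032<.075$, so $z(s)\ge-\delta+.075D\ge-\delta+2D^2\ge m(t)$.
 - If $r<D\le.01875$, then $2(s-t)^2+z(s)\ge2(D-r)^2-\delta+.075r\ge2D^2-\delta+r(.075-4D)\ge2D^2-\delta\ge m(t)$.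
 - If $D>.01875$, then $|s-t|>.01715$ and $2(s-t)^2>2(.01715)^2>5.8\cdot10^{-4}>\delta$, so the right side is positive and $m(t)\le0$.

*Range $t\in[\lambda,\frac14]$.* Here
$$2(s-t)^2-m(t)=2(s-t)^2-2(t-\lambda)^2=2(\lambda-s)(2t-\lambda-s)\ge2(\lambda-s)^2\ge0,$$
since $t\ge\lambda$. This suffices if $z(s)\ge0$. If $z(s)<0$, then $s<.1196$, $\lambda-s>.0875$ and $2(\lambda-s)^2>.015>\delta\ge-z(s)$.

*Range $t\in[\frac14,\frac12]$.* Put $t'=\frac12-t\in[0,\frac14]$. As $s\le\lambda<\frac14\le t$, we have $|s-t|=\frac12-t'-s$. This is at least $s-t'$ because $s\le\frac14$, and at least $t'-s$ because $t'\le\frac14$. So $|s-t|\ge|s-t'|$. Since $m(t)=m(t')$, the inequality for $t'$ gives the one for $t$.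

**Step 3: condition (c).** We must show $\Phi_t(s)+m(t)+z(s)\ge0$ for $e(t)\le s\le\lambda$. A reduction first: $\Phi_t'(s)=4(s+t)\ge4t$ and $z'\ge-.161$ almost everywhere. So for $t\ge.05$ the function $\Phi_t+z$ is increasing in $s$, and *it suffices to check $s=e(t)$*. The four cases below cover $[0,\frac12]$: the points of $[0,\lambda]$ with $m=0$ or $m<0$, their mirror images under $t\mapsto\frac12-t$, and the middle $[\lambda,\frac12-\lambda]$.

*Case 1: $t\in[0,\lambda]$ with $m(t)=0$, and the mirror image.* Here $e(t)=\kappa t$, and $\Phi_t(s)\ge0$ for $s\ge\kappa t$ by (5). If $z(s)\ge0$ we are done. If $z(s)<0$, then $s>.0874$ while $\kappa t\le\kappa\lambda<.0857865$. So by (5) $\Phi_t(s)\ge2(.0016135)(.0874)>2.8\cdot10^{-4}>\delta\ge-z(s)$. For the mirror $t'=\frac12-t$: $m(t')=0$ and $e(t')=\kappa t'\ge\kappa(\frac12-\lambda)=\lambda-\kappa\lambda>.1196$. So $z=0$ and $\Phi_{t'}\ge0$ on the whole relevant range of $s$.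

*Case 2: $t\in[\lambda,\frac12-\lambda]$.* Here $m\ge0$, so $e(t)=\kappa t$; also $t>.05$. Since $\Phi_t(\kappa t)=0$, we need only $m(t)+z(\kappa t)\ge0$. Put $s=\kappa t\in[\kappa\lambda,\lambda-\kappa\lambda]$. If $t\le\frac14$, then $m(t)=2(t-\lambda)^2=\frac2{\kappa^2}(s-\kappa\lambda)^2$. If $t\ge\frac14$, then $m(t)=2(\frac12-t-\lambda)^2=\frac2{\kappa^2}(\lambda-\kappa\lambda-s)^2$. In both cases
$$m(t)=\tfrac2{\kappa^2}x^2,\qquad x=\min(s-\kappa\lambda,\ \lambda-\kappa\lambda-s),\qquad \tfrac2{\kappa^2}=6+4\sqrt2>11.65,$$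
the first term being the smaller exactly when $s\le\lambda/2$, that is $t\le\frac14$.

 - For $s\in[.089,.118]$: $x\ge\min(.089-.0857865,\ .1213203-.118)=.0032135$, and $11.65\,x^2\ge1.2030\cdot10^{-4}>\delta=|z(s)|$.
 - For $s\in[.0874,.089]$: here $x=s-\kappa\lambda$ and $|z(s)|=.075(s-.0874)\le.075(x-.0016135)$. The quadratic $11.65x^2-.075x+.075\cdot.0016135$ has discriminant $.005625-46.6\cdot.075\cdot.0016135\le.005625-.005639<0$, so it is positive and $m(t)>|z(s)|$.
 - For $s\in[.118,.1196]$: here $x=\lambda-\kappa\lambda-s$ and $|z(s)|=.075(.1196-s)\le.075(x-.00172)$. The corresponding discriminant is $.005625-46.6\cdot.075\cdot.00172<.005625-.00601<0$, so again $m(t)>|z(s)|$.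
 - For the remaining $s$ in $[\kappa\lambda,\lambda-\kappa\lambda]$: $z(s)=0$ and $m(t)\ge0$.

*Case 3: $t\in[0,\frac14]$ with $m(t)=-\mu<0$.* Then $t\in(.08125,.12575)$, $0<\mu\le\delta$, and $\kappa t\in(.03365,.05209)$. With $\tau<5.7\cdot10^{-5}$ this gives $e(t)=\kappa t-\tau\in[.0335,.0522]$, hence $z(e(t))=C$. By (8),
$$\Phi_t(\kappa t-\tau)=-2\tau(2\sqrt2\,t-\tau)\ge-4\sqrt2\,t\tau=-\frac{\mu t}{\frac12-t}.$$
Therefore
$$\Phi_t(e(t))+m(t)+z(e(t))\ge C-\mu\Big(1+\frac{t}{\frac12-t}\Big)=C-\frac{\mu}{1-2t}\ge1.61\cdot10^{-4}-\frac{1.2\cdot10^{-4}}{.7485}>0,$$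
since the last fraction is below $1.604\cdot10^{-4}$. As $t>.05$, checking $s=e(t)$ is enough.

*Case 4: the mirror $t'=\frac12-t$ of Case 3.* Here $t'\in(.37425,.41875)$ and $e(t')=\kappa t'+\tau\in(.155,.174)$, so $z(e(t'))=0$. By (8), $\Phi_{t'}(\kappa t'+\tau)=2\tau(2\sqrt2\,t'+\tau)\ge4\sqrt2\,t'\tau=\mu=-m(t')$. So the sum is at least $0$ at $s=e(t')$, which is enough because $t'>.05$.

**Step 4: the gain.** The graph of $z$ consists of two trapezoids. The bulge has plateau $.0187$ and ramps $.0004$ and $.001$; the dent has plateau $.0290$ and two ramps $.0016$. So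
$$\int_0^\lambda z=C(.0187+.0002+.0005)-\delta(.0290+.0016)=3.1234\cdot10^{-6}-3.6720\cdot10^{-6}=-5.486\cdot10^{-7}.$$
Proposition 3 with $\frac2{\kappa^2}=6+4\sqrt2>11.6568$ gives
$$K_s\le\frac{5-2\sqrt2}{24}\,\pi-(6+4\sqrt2)\,\pi\cdot5.486\cdot10^{-7}<\frac{5-2\sqrt2}{24}\,\pi-2\cdot10^{-5},$$
because $11.6568\cdot5.486\cdot10^{-7}\cdot\pi>2.008\cdot10^{-5}$. This proves Theorem 1. $\blacksquare$

## 8. The lower bound $K_s\ge\pi/40$: needles that nearly point at the center

Let $R$ be a Kakeya region star-shaped about $O=0$, with needle positions $S_t$, $t\in[0,1]$. Put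
$$W=\bigcup_{t\in[0,1]}\operatorname{conv}(\{0\}\cup S_t).$$
Each triangle is a union of segments from $0$ to points of $S_t$, so $W\subseteq R$. The set $W$ is star-shaped about $0$. It is also compact, as the continuous image of $[0,1]^3$ under $(t,u,v)\mapsto v\big((1-u)A_t+uB_t\big)$, where $A_t,B_t$ are the endpoints of $S_t$. *Suppose that $\operatorname{area}(W)<\pi/40$*; we look for a contradiction.

Put $r(\alpha)=\max\{r\ge0:re^{i\alpha}\in W\}$, and for $a>0$ let $E_a=\{\alpha\in\mathbb R/2\pi\mathbb Z:r(\alpha)\ge a\}$ and $M(a)=|E_a|$. The set $E_a$ is closed: if $\alpha_n\to\alpha$ with $r(\alpha_n)\ge a$, then $ae^{i\alpha_n}\in W$, and so $ae^{i\alpha}\in W$. Clearly $M$ is nonincreasing. Since $\frac12r^2=\int_0^ra\,da$,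
$$\operatorname{area}(W)=\tfrac12\int_0^{2\pi}r^2\,d\alpha=\int_0^\infty aM(a)\,da.\tag{9}$$
By the *direction* of $S_t$ we mean its angle modulo $\pi$. A continuous lift of the angle of the moving needle changes by an odd multiple of $\pi$ during the reversal. So by the intermediate value theorem every element of $\mathbb R/\pi\mathbb Z$ is the direction of some $S_t$.

If all needle lines passed through $0$, Section 3 would give area at least $\pi/4$. For lines that miss $0$ that argument stops: the ray in the needle's own direction $\theta$ need not meet $W$ in a long segment, so $\theta\notin E_a$ is possible. What saves the situation is that the needle, seen from $0$, covers an arc of $E_a$ that starts near $\theta$, and the gap between $\theta$ and the arc is controlled by the length of the arc.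

**Lemma 4 (covering).** Let $a>0$, $k\ge0$, and let $\mathcal T$ be a set of times. Suppose that for each $t\in\mathcal T$ there are a representative $\theta_t\in\mathbb R/2\pi\mathbb Z$ of the direction of $S_t$ and a closed, possibly degenerate, arc $I_t\subseteq E_a$ with an endpoint at distance at most $k|I_t|$ from $\theta_t$. Then the set of directions (mod $\pi$) of the $S_t$, $t\in\mathcal T$, has outer measure at most $(1+2k)M(a)$.

*Proof.* If $E_a$ is the whole circle, then $M(a)=2\pi$, while $\mathbb R/\pi\mathbb Z$ has measure $\pi$. Otherwise the components of $E_a$ are closed arcs or points; let $C_j$ be the nondegenerate ones. They are disjoint with positive length, so there are countably many, and $\sum_j|C_j|\le M(a)$. If $|I_t|=0$, then $\theta_t$ is the point $I_t$ and lies in $E_a$. Otherwise $I_t$ lies in some $C_j$, and $\theta_t$ is within $k|I_t|\le k|C_j|$ of $C_j$. So all $\theta_t$ lie in the union of $E_a$ and the $k|C_j|$-neighborhoods of the $C_j$, whose measure is at most $M(a)+\sum_j2k|C_j|\le(1+2k)M(a)$.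 Reduction modulo $\pi$ does not increase outer measure. $\square$

For example, suppose $W$ lies along a single spike, so that $E_a$ is one arc of length $\eta$. Needles whose representatives $\theta_t$ lie within $\eta$ of this arc satisfy the hypothesis with $k=1$ and $I_t=E_a$ if $\theta_t$ is outside the arc, and with $I_t=\{\theta_t\}$ if it is inside. Their directions fill measure at most $3\eta$.

**Step 1: the arc that one needle produces.** Fix $t$ and let $p$ be the distance from $0$ to the line of $S_t$. The triangle $\operatorname{conv}(\{0\}\cup S_t)\subseteq W$ has area $p/2$, so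
$$p<\frac{\pi}{20}<.158,\qquad p^2<.0247.$$
Let $z_2$ be an endpoint of $S_t$ of largest modulus $f$, $z_1$ the other endpoint, $f_1=|z_1|$, and $e^{i\theta}=z_2-z_1$. After a reflection in the line through $0$ in direction $\theta$, if necessary, the points of $S_t$ are
$$e^{i\theta}(\sigma+ip),\qquad\sigma_1\le\sigma\le\sigma_2=\sigma_1+1.$$
(The reflection is applied to $W$ as well; lengths of arcs and distances to $\theta$ do not change.) From $f\ge f_1$ we get $\sigma_2^2\ge(\sigma_2-1)^2$, so $\sigma_2\ge\frac12$ and $f\ge\frac12$.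

Let $\zeta\in S_t$ have $\sigma\ge0$ and $0<a':=|\zeta|<f$. For $\sigma\ge0$ the modulus increases with $\sigma$, and a point of modulus $v>0$ has polar angle $\theta+\arcsin\frac pv$. So the part of $S_t$ from $\zeta$ to $z_2$ has moduli at least $a'$ and covers exactly the angles
$$I=\Big[\theta+\arcsin\frac pf,\ \theta+\arcsin\frac p{a'}\Big]\subseteq E_a\quad\text{for every }0<a\le a'.$$
Since $\arcsin$ is convex on $[0,1]$ with $\arcsin0=0$ and $f/a'\ge1$, we have $\arcsin\frac p{a'}\ge\frac f{a'}\arcsin\frac pf$. Hence $|I|\ge\frac{f-a'}{a'}\arcsin\frac pf$, that is,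
$$\text{the distance from }\theta\text{ to the near endpoint of }I\text{ is }\ \arcsin\frac pf\le\frac{a'}{f-a'}\,|I|.\tag{10}$$
We call $\frac{a'}{f-a'}$ the ratio. If $p=0$, then $I=\{\theta\}$, which Lemma 4 allows.

**Step 2: sorting the needles by distance from $0$.** A needle far from $0$ gives a bad ratio, but it reaches large radii, where area is expensive; so we treat distances separately. Let $g(t)=\operatorname{dist}(0,S_t)$, which is continuous, and
$$\gamma_{-1}=.5,\quad\gamma_0=.65,\quad\gamma_1=.8,\quad\gamma_2=1.4,\quad\gamma_j=6\cdot2^{j-3}\ (j\ge3).$$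
Let $\Theta_0$ be the set of directions of needles with $g(t)\le\gamma_0$, and for $i\ge0$ let $\Gamma_i$ be the set of directions of needles with $\gamma_i<g(t)\le\gamma_{i+1}$. The corresponding sets of times are countable unions of compact sets, and direction is continuous in $t$, so $\Theta_0$ and the $\Gamma_i$ are $\sigma$-compact and measurable. They cover $\mathbb R/\pi\mathbb Z$:
$$|\Theta_0|+\sum_{i\ge0}|\Gamma_i|\ge\pi.\tag{11}$$

**Step 3: near needles.** We show
$$M(a)\ge\frac{\frac12-a}{\frac12+a}\,|\Theta_0|\qquad(.2\le a<.5).\tag{12}$$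
Put $k=\frac{a}{\frac12-a}$; then $1+2k=\frac{\frac12+a}{\frac12-a}$, and $k\ge\frac{.2}{.3}=\frac23$. By Lemma 4 it suffices to find, for every $t$ with $g(t)\le.65$, an arc in $E_a$ with ratio at most $k$.

If some point of $S_t$ with $\sigma\ge0$ has modulus at most $a$, then, as $f\ge\frac12>a$ and the modulus is continuous, there is $\zeta\in S_t$ with $\sigma\ge0$ and modulus exactly $a$. With $a'=a$ the ratio is $\frac a{f-a}\le\frac a{\frac12-a}=k$.

Otherwise the foot of the perpendicular, the point $\sigma=0$ of modulus $p<.2\le a$, is not in $S_t$. As $\sigma_2>0$, this means $\sigma_1>0$. Then $z_1$ is the point of $S_t$ nearest to $0$, so $a<f_1=g(t)\le.65$. Take $\zeta=z_1$, $a'=f_1$. Since $f^2-f_1^2=(\sigma_1+1)^2-\sigma_1^2=2\sigma_1+1$ and $f\le f_1+1$, the ratio is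
$$\frac{f_1}{f-f_1}=\frac{f_1(f+f_1)}{2\sigma_1+1}\le\frac{f_1(2f_1+1)}{2\sigma_1+1},\qquad\sigma_1=\sqrt{f_1^2-p^2}\ge\sqrt{f_1^2-.0247}.$$
This is at most $\frac23\le k$ as soon as
$$H(x)=\tfrac23\big(1+2\sqrt{x^2-.0247}\big)-x(2x+1)\ge0\quad\text{on }[.2,.65].$$
Now $\sqrt{x^2-c}$ has second derivative $-c(x^2-c)^{-3/2}<0$ for $x>\sqrt c$, and $\sqrt{.0247}<.16$, so $H$ is concave on $[.2,.65]$. It is enough to look at the endpoints. We have $\sqrt{.0153}>.123$, so $H(.2)>\frac23(1.246)-.28>.5$; and $\sqrt{.3978}>.6307$, so $H(.65)>\frac23(2.2614)-1.495>.012$. The arc lies in $E_a$ because $a<f_1$. This proves (12).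

**Step 4: far needles.** We show, for $i\ge0$,
$$M(a)\ge\frac{|\Gamma_i|}{1+2\gamma_{i+1}/.97}\qquad(0<a\le\gamma_i).\tag{13}$$
Let $\gamma_i<g(t)\le\gamma_{i+1}$. Since $g(t)>.65>p$, the foot is not in $S_t$, so $\sigma_1>0$ and $f_1=g(t)$. The function $\sigma/\sqrt{\sigma^2+p^2}$ is nondecreasing for $\sigma>0$, so
$$f-f_1=\int_{\sigma_1}^{\sigma_1+1}\frac{\sigma\,d\sigma}{\sqrt{\sigma^2+p^2}}\ge\frac{\sigma_1}{f_1}=\sqrt{1-\frac{p^2}{f_1^2}}\ge\sqrt{1-\frac{.0247}{.4225}}\ge.97 .$$
With $\zeta=z_1$ the ratio in (10) is at most $\gamma_{i+1}/.97$, and the arc lies in $E_a$ for all $a\le\gamma_i<f_1$. Lemma 4 gives (13).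

**Step 5: adding up.** We insert (12) and (13) into (9), using disjoint ranges of $a$. For $a<.2$ monotonicity gives $M(a)\ge M(.2)\ge\frac37|\Theta_0|$, and $\int_0^{.2}\frac37a\,da=\frac3{350}$. With $u=a+\frac12$, $\frac{a(\frac12-a)}{\frac12+a}=\frac{(u-\frac12)(1-u)}u=\frac32-u-\frac1{2u}$. Hence
$$\int_0^{1/2}aM(a)\,da\ge b\,|\Theta_0|,\qquad b=\frac3{350}+\int_{.7}^1\Big(\frac32-u-\frac1{2u}\Big)du=\frac3{350}+.195-\frac12\ln\frac{10}7 .$$
Since $\ln\frac{10}7=.35667\ldots$, we have $b\in(.0252,.0253)$. Integrating (13) over $a\in(\gamma_{i-1},\gamma_i)$,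
$$\int_{1/2}^\infty aM(a)\,da\ge\sum_{i\ge0}c_i|\Gamma_i|,\qquad c_i=\frac{\frac12(\gamma_i^2-\gamma_{i-1}^2)}{1+2\gamma_{i+1}/.97}.$$
Here
$$c_0>\frac{.08625}{2.6495}>.032,\qquad c_1>\frac{.10875}{3.8867}>.027,\qquad c_2>\frac{.66}{13.372}>.049 .$$
For $i\ge3$ we have $\gamma_{i-1}\le\frac12\gamma_i$, $\gamma_{i+1}=2\gamma_i$ and $\gamma_i\ge6$. Then $1+\frac{4\gamma_i}{.97}\le5\gamma_i$, and
$$c_i\ge\frac{\frac38\gamma_i^2}{5\gamma_i}=.075\,\gamma_i\ge.45 .$$
So every $c_i\ge b$, and by (9) and (11)
$$\operatorname{area}(W)\ge b\Big(|\Theta_0|+\sum_{i\ge0}|\Gamma_i|\Big)\ge b\,\pi>.0252\,\pi>\frac{\pi}{40},$$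
contrary to the assumption. Hence $\operatorname{area}(R)\ge\operatorname{area}(W)\ge\pi/40$ for every star-shaped Kakeya region $R$, which is Theorem 2. $\blacksquare$
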